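\title{A positively curved immersion of the projective plane in $\mathbb{R}^4$}

\begin{abstract}
We construct a smooth immersion of the real projective plane into $\mathbb{R}^4$ whose induced metric has positive Gaussian curvature everywhere. A family of closed curves running from a round circle to a doubly covered round circle is corrugated by a thin, fast spiral in the planes normal to the osculating planes of the curves. The spiral lengthens the direction transverse to the curves and disturbs the rest of the metric so little that the curvature converges to that of an explicit positively curved metric. A paraboloid cap closes one end and a M\"obius band closes the other. We also show that an immersion of the projective plane into $\mathbb{R}^4$ is regularly homotopic to a positively curved one exactly when its normal Euler number vanishes, and that a self-transverse positively curved immersion has an odd number of double points.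
\end{abstract}

\section{Introduction}\label{sec:intro}

A smooth ($C^\infty$) immersion $f$ of a surface $\Sigma$ into $\mathbb{R}^n$ induces on $\Sigma$ the Riemannian metric $f^*\langle\cdot,\cdot\rangle$, in which a tangent vector $X$ has length $|df(X)|$. We write $K$ for its Gaussian curvature. If $\Sigma$ is compact, connected and without boundary, and $K>0$ everywhere, then the Gauss--Bonnet theorem $\int_\Sigma K\,dA=2\pi\chi(\Sigma)$ gives $\chi(\Sigma)>0$, so $\Sigma$ is the sphere $S^2$ or the real projective plane $\mathbb{RP}^2$. The round sphere lies in $\mathbb{R}^3$. For the projective plane the following question is posed in \cite{Morse}.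

\begin{quote}
Is there a smooth immersion of $\mathbb{RP}^2$ into $\mathbb{R}^4$ whose induced metric has $K>0$ at every point?
\end{quote}

It is known that such an immersion cannot be an embedding. We show that it exists.

\begin{theorem}\label{thm:main}
There is a $C^\infty$ immersion $f:\mathbb{RP}^2\to\mathbb{R}^4$ whose induced metric has Gaussian curvature $K>0$ everywhere.
\end{theorem}

To see why dimension four is the critical case, let $\mathrm{II}$ be the second fundamental form of an immersed surface in $\mathbb{R}^n$, a symmetric bilinear form with values in the normal space. Let $\mathrm{II}_{ij}$ be its values on an orthonormal basis of the tangent plane and $H=\frac12(\mathrm{II}_{11}+\mathrm{II}_{22})$ the mean curvature vector. The Gauss equation reads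
\begin{equation}\label{eq:gauss}
K=\langle \mathrm{II}_{11},\mathrm{II}_{22}\rangle-|\mathrm{II}_{12}|^2=|H|^2-\tfrac14|\mathrm{II}_{11}-\mathrm{II}_{22}|^2-|\mathrm{II}_{12}|^2 .
\end{equation}
So $K>0$ forces $H\neq0$: a positively curved surface has a normal field without zeros. In $\mathbb{R}^3$ this makes the surface orientable. In $\mathbb{R}^4$ it forces the vanishing of the (twisted) normal Euler number $e(h)\in\mathbb{Z}$ of the immersion $h$, the signed number of zeros of a normal field (Section~\ref{sec:euler}), and this is what excludes embeddings. In $\mathbb{R}^5$ the Veronese surface is an embedded projective plane of constant positive curvature. One might guess that the answer in $\mathbb{R}^4$ is negative, all the more since the first candidate, a projection of the Veronese surface, has negative curvature somewhere (Example~\ref{ex:veronese}). But the obstruction $e=0$ is a condition on one integer, which an immersion with double points can satisfy, and part (b) of the next theorem says that nothing else obstructs. Recall that a regular homotopy is a homotopy through immersions whose differentials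 also vary continuously, and call an immersion of a surface into $\mathbb{R}^4$ self-transverse if its only multiple points are transverse double points.

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(a)] $\mathbb{RP}^2$ has an immersion with $K>0$ into $\mathbb{R}^n$ if and only if $n\ge4$, and an embedding with $K>0$ if and only if $n\ge5$.
\item[(b)] An immersion $h:\mathbb{RP}^2\to\mathbb{R}^4$ is regularly homotopic to one with $K>0$ if and only if $e(h)=0$.
\item[(c)] Every self-transverse immersion $\mathbb{RP}^2\to\mathbb{R}^4$ with $K>0$ has an odd number of double points.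
\item[(d)] The immersion of Theorem~\ref{thm:main} can be chosen with components that are restrictions to $S^2$ of even polynomials. Every nonempty open subset of every Riemannian manifold of dimension at least $4$ contains an immersed $\mathbb{RP}^2$ of positive induced curvature.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} is proved in Sections \ref{sec:model}--\ref{sec:closing} by an explicit construction that does not use Theorem~\ref{thm:compl}. Section~\ref{sec:model} shows the mechanism in a case where everything is computed exactly; Section~\ref{sec:curves} introduces the family of curves and the metric we aim at; Section~\ref{sec:corr} realizes this metric up to errors that the curvature does not see in the limit; Section~\ref{sec:closing} closes up the surface. Theorem~\ref{thm:compl} is proved in Section~\ref{sec:euler}.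

\medskip
\noindent\emph{Conventions.} We identify $\mathbb{R}^4=\mathbb{C}^2$ with $\langle z,w\rangle=\operatorname{Re}(z_1\bar w_1+z_2\bar w_2)$. The variable $s$ runs over $\mathbb{R}/2\pi\mathbb{Z}$, subscripts $s,v,\psi,\alpha$ denote partial derivatives, and a prime denotes the derivative of a function of one variable. For a map $f(s,v)$ we put $E=|f_v|^2$, $F=\langle f_s,f_v\rangle$, $G=|f_s|^2$; then $f$ is an immersion where $EG-F^2>0$, with induced metric $E\,dv^2+2F\,dv\,ds+G\,ds^2$. The curves $v=\mathrm{const}$ are called parallels and the curves $s=\mathrm{const}$ meridians.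

\section{Rotational metrics and spirals}\label{sec:model}

All metrics that we compute exactly have coefficients depending on $v$ alone.

\begin{lemma}\label{lem:rot}
Let $E,F,G$ be smooth functions of $v$ with $G>0$ and $\Delta:=E-F^2/G>0$. Then $E\,dv^2+2F\,dv\,ds+G\,ds^2$ is a Riemannian metric, and
\begin{equation}\label{eq:rot}
K=-\frac1{\sqrt{\Delta G}}\left(\frac{(\sqrt G)'}{\sqrt\Delta}\right)'=-\frac1{\Delta\sqrt G}\left[(\sqrt G)''-\frac{\Delta'}{2\Delta}(\sqrt G)'\right].
\end{equation}
\end{lemma}

\begin{proof}
The metric equals $\Delta\,dv^2+G\,(ds+\frac FG\,dv)^2$. In the local coordinates $u=\int\sqrt\Delta\,dv$, $\tilde s=s+\int\frac FG\,dv$ it is $du^2+\varphi^2d\tilde s^2$ with $\varphi=\sqrt G$ a function of $u$. The curvature of such a metric is $-\varphi_{uu}/\varphi$, and $\partial_u=\Delta^{-1/2}\partial_v$ on functions of $v$.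
\end{proof}

Thus $K>0$ means that the length $2\pi\sqrt G$ of the parallels is a strictly concave function of the distance $u$ between them.

\begin{example}[The Veronese surface and its shadow]\label{ex:veronese}
Write $S^2=\{(y,t)\in\mathbb{C}\times\mathbb{R}:|y|^2+t^2=1\}$ and let
\[
V=(2ty,\;y^2,\;\sqrt3\,t^2):S^2\to\mathbb{C}^2\times\mathbb{R}=\mathbb{R}^5,\qquad V_0=(2ty,\;y^2):S^2\to\mathbb{C}^2 .
\]
Both maps are even, so they descend to $\mathbb{RP}^2$. There $V_0$, and hence $V$, is injective: $y^2$ determines $y$ up to a sign, which the antipodal map lets us fix; then $ty$ determines $t$ if $y\neq0$, and $y=0$ is a single point of $\mathbb{RP}^2$. With $y=\sin\theta\,e^{is}$ and $t=\cos\theta$,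
\[
V_\theta=(2\cos2\theta\,e^{is},\ \sin2\theta\,e^{2is},\ -\sqrt3\sin2\theta),\qquad V_s=(i\sin2\theta\,e^{is},\ 2i\sin^2\theta\,e^{2is},\ 0).
\]
Hence $V$ induces $4(d\theta^2+\sin^2\theta\,ds^2)$, four times the round metric (at the poles by continuity), and $V$ is an embedding of $\mathbb{RP}^2$ with $K=\frac14$. Dropping the last coordinate, $V_0$ induces
\[
(1+3\cos^22\theta)\,d\theta^2+4\sin^2\theta\,ds^2 ,
\]
and $dV_0=(\pm2\,dy,0)$ at the poles, so $V_0$ is an embedding too. The quotient $(\sqrt G)'/\sqrt\Delta=2\cos\theta/\sqrt{1+3\cos^22\theta}$ tends to $1$ as $\theta\to0$ and equals $\sqrt2$ at $\theta=\pi/4$. It increases somewhere in between, and there $K<0$.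
\end{example}

The projection keeps the length of every parallel and shortens the meridians unevenly. In $\mathbb{R}^5$ the missing length comes from motion in the fifth direction. The idea of this paper is to supply it inside $\mathbb{R}^4$ by motion at unit speed around tiny circles. The simplest case is that of parallels which are round circles in one plane, each covered $n$ times; the tiny circles then lie in the orthogonal plane.

\begin{lemma}[Spiral over a flat annulus]\label{lem:spiral}
Let $I$ be a compact interval, $\rho:I\to(0,\infty)$ smooth with $\rho''<0$, and let $n\ge1$ and $m$ be integers. For $r>0$ the map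
\[
f(s,v)=\left(\tfrac1n\rho(v)e^{ins},\ r e^{i(v/r+ms)}\right)
\]
has $E=1+\rho'^2/n^2$, $F=rm$, $G=\rho^2+r^2m^2$. For all small $r$ it is an immersion of $\mathbb{R}/2\pi\mathbb{Z}\times I$ with $K>0$.
\end{lemma}

\begin{proof}
We have $f_s=(i\rho e^{ins},\,irm\,e^{i(v/r+ms)})$ and $f_v=(\frac1n\rho'e^{ins},\,ie^{i(v/r+ms)})$, which gives $E,F,G$. As $r\to0$, the function $\Delta=1+\rho'^2/n^2-r^2m^2/(\rho^2+r^2m^2)$ tends to $1+\rho'^2/n^2$ in $C^1(I)$, and $\sqrt G\to\rho$ in $C^2(I)$. So $\Delta>0$ for small $r$, and the bracket in \eqref{eq:rot} tends uniformly to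
\[
\rho''-\frac{\rho'^2\rho''/n^2}{1+\rho'^2/n^2}=\frac{\rho''}{1+\rho'^2/n^2}<0. \qedhere
\]
\end{proof}

The map $f$ lies within distance $r$ of a map into a plane, yet its metric tends to the positively curved metric $(1+\rho'^2/n^2)\,dv^2+\rho^2ds^2$. For $n=1$, $m=0$ there is no error at all: $f$ is isometric to the surface of revolution $(\rho(v)e^{is},v)\subset\mathbb{C}\times\mathbb{R}$, whose axis has been rolled up on a circle of radius $r$.

An immersion of $\mathbb{RP}^2$ is an even immersion of $S^2$. Its parallels near a pole are small simple loops, and the equator runs twice around its image. Lemma~\ref{lem:spiral} with $n=1$ and with $n=2$ provides models for the two ends, and we have to pass from one to the other. Inside a plane this is impossible, since the rotation number of a regular closed plane curve does not change under deformation through regular curves. In $\mathbb{C}^2$ the parallels of $V_0$ make the passage. They are not planar, so the plane in which to spiral must be chosen anew at each point, and the metric is no longer rotational; these are the difficulties treated in Section~\ref{sec:corr}.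

\section{From a circle to a double circle}\label{sec:curves}

\subsection*{Coordinates on the sphere}
Write the points of $S^2\subset\mathbb{C}\times\mathbb{R}$ as $(\sqrt{1-t^2}\,e^{is},t)$ with $t=1-v/12$, $v\in[0,24]$. The equator is $v=12$, and the antipodal map is
\[
\tau(s,v)=(s+\pi,\,24-v).
\]
Since $1-t^2=v(24-v)/144$, the first coordinate equals $x\sqrt{24-|x|^2}/12$ with $x=\sqrt v\,e^{is}$, so $x$ is a smooth chart near the pole $v=0$. We must find a smooth immersion $f$ of $S^2$ with $f\circ\tau=f$ and $K>0$.

\subsection*{The size $\rho$ and the shape $\alpha$ of the parallels}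
The parallel at height $v$ will have length about $2\pi\rho(v)$, where $\rho:(0,24)\to(0,\infty)$ is smooth and
\begin{equation}\label{eq:rho}
\rho=\sqrt v\ \text{ on }(0,10],\qquad \rho(24-v)=\rho(v),\qquad \rho''<0 .
\end{equation}
In particular $\rho'(12)=0$. To construct $\rho$, let $\chi$ be smooth with $0\le\chi\le1$, $\chi=1$ for $v\le10$ and $\chi(v)+\chi(24-v)=1$. The function $\frac14\chi(v)v^{-3/2}+\frac14\chi(24-v)(24-v)^{-3/2}$ is positive, symmetric about $12$, equal to $\frac14v^{-3/2}$ on $(0,10]$, and at most $\frac14 10^{-3/2}$ on $[10,12]$, so its integral over $[10,12]$ is less than $\frac1{2\sqrt{10}}$. Adding a multiple of a symmetric bump function supported in $(10,14)$ gives a function $\phi$ with the first three properties and $\int_{10}^{12}\phi=\frac1{2\sqrt{10}}$. Put $\mu(v)=\int_v^{12}\phi$ and $\rho(v)=\sqrt{10}+\int_{10}^v\mu$. On $(0,10]$ the functions $\mu$ and $\frac1{2\sqrt v}$ have the same derivative and the same value at $10$, so they agree, and $\rho=\sqrt v$ there. Further $\mu(24-v)=-\mu(v)$ makes $\rho$ symmetric, $\rho''=-\phi<0$, and $\rho>0$ because $\rho'=\mu>0$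 on $(0,12)$.

The shape of the parallel is governed by a smooth nondecreasing function $\alpha$ with
\begin{equation}\label{eq:alpha}
\alpha=0\ \text{ for }v\le1,\qquad \alpha=\tfrac\pi2\ \text{ for }v\ge9,\qquad 0\le\alpha'\le\tfrac1{2\sqrt v}\ \text{ on }[1,9].
\end{equation}
It exists because $\int_1^9\frac{dv}{2\sqrt v}=2>\frac\pi2$: multiply $\frac1{2\sqrt v}$ by a cutoff function with values in $[0,1]$ and support in $(1,9)$ so that the integral still exceeds $\frac\pi2$, scale the product down to integral $\frac\pi2$, and take the result as $\alpha'$. We abbreviate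
\[
C=\cos\alpha,\qquad S=\sin\alpha,\qquad k=\sqrt{C^2+4S^2}=\sqrt{1+3S^2}\in[1,2].
\]

\subsection*{The curves and their frames}
Let $U_s=\operatorname{diag}(e^{is},e^{2is})$, a linear isometry of $\mathbb{C}^2$, and put
\[
\Gamma(s,v)=\rho(v)\,\gamma,\qquad \gamma=U_s(C,\tfrac12S).
\]
With $\rho=2\sin\theta$ and $\alpha=\theta$ in place of our functions this is the map $V_0$ of Example~\ref{ex:veronese}. Our $\alpha$ is frozen near both ends so that the parallels there are planar: $\Gamma=(\rho e^{is},0)$ for $v\le1$ and $\Gamma=(0,\frac12\rho e^{2is})$ for $v\ge9$, as in Lemma~\ref{lem:spiral}. Define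
\[
T=U_s(iC,iS),\quad N=-\tfrac1kU_s(C,2S),\quad \nu_1=U_s(-iS,iC),\quad \nu_2=\tfrac1kU_s(2S,-C).
\]
After applying $U_s^{-1}$, the vectors $T,\nu_1$ form an orthonormal basis of $i\mathbb{R}^2$ and $N,\nu_2$ one of $\mathbb{R}^2$, so this is an orthonormal frame of $\mathbb{R}^4$. Differentiating, $\gamma_s=T$ and $T_s=kN$. So the parallel $s\mapsto\Gamma(s,v)$ has speed $\rho$, unit tangent $T$, principal normal $N$ and curvature $k/\rho>0$. Its osculating plane is spanned by $T,N$, and we identify the orthogonal plane with $\mathbb{C}$ by the isometry
\[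
\nu(\lambda)=(\operatorname{Re}\lambda)\,\nu_1+(\operatorname{Im}\lambda)\,\nu_2,\qquad\lambda\in\mathbb{C}.
\]

\begin{lemma}\label{lem:Gammav}
We have $\Gamma_s=\rho T$ and
\[
\Gamma_v=-\frac{\rho'}kN+q\,\nu_2,\qquad q=\frac{3SC\rho'}{2k}-\frac{k\rho\alpha'}2 .
\]
Moreover $q=0$ for $v\le1$ and for $v\ge9$, and $|q|\le\frac12$ everywhere.
\end{lemma}

\begin{proof}
We have $\Gamma_v=\rho'\gamma+\rho\alpha'\gamma_\alpha$ with $\gamma_\alpha=U_s(-S,\frac12C)$. Both $\gamma$ and $\gamma_\alpha$ lie in $U_s\mathbb{R}^2$, so they are orthogonal to $T$ and $\nu_1$, and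
\[
\begin{aligned}
\langle\gamma,N\rangle&=-\tfrac1k(C^2+S^2)=-\tfrac1k, & \langle\gamma,\nu_2\rangle&=\tfrac1k(2SC-\tfrac12SC)=\tfrac{3SC}{2k},\\
\langle\gamma_\alpha,N\rangle&=-\tfrac1k(-SC+SC)=0, & \langle\gamma_\alpha,\nu_2\rangle&=-\tfrac1k(2S^2+\tfrac12C^2)=-\tfrac k2 .
\end{aligned}
\]
Outside $[1,9]$ we have $SC=\alpha'=0$. On $[1,9]$ the first term of $q$ lies in $[0,\frac38]$ since $0<\rho'\le\frac12$, $0\le SC\le\frac12$, $k\ge1$, and the subtracted term lies in $[0,\frac12]$ since $k\le2$ and $\rho\alpha'\le\frac12$ by \eqref{eq:alpha}.
\end{proof}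

So $\Gamma$ pulls the Euclidean metric back to $(\rho'^2/k^2+q^2)\,dv^2+\rho^2ds^2$, which is flat near both ends and degenerates at $v=12$. A spiral in the plane $\nu(\mathbb{C})$ leaves the $N$-component of $\Gamma_v$ alone and can replace the component $q\nu_2$, on average, by a longer vector. We aim at length $1$, that is, at the metric
\[
g_0=E_0\,dv^2+\rho^2ds^2,\qquad E_0=1+\rho'^2/k^2 ,
\]
which for $k=1$ and $k=2$ is the limit metric of Lemma~\ref{lem:spiral}.

\begin{lemma}\label{lem:K0}
The curvature $K_0$ of $g_0$ is positive for $1\le v\le9$.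
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:rot} we must show $(\rho'/\sqrt{E_0})'<0$. Since $\rho'=\frac1{2\sqrt v}$, we have $\rho'/\sqrt{E_0}=(\rho'^{-2}+k^{-2})^{-1/2}=(4v+k^{-2})^{-1/2}$, and by $(k^2)'=6SC\alpha'$ and \eqref{eq:alpha},
\[
(4v+k^{-2})'=4-\frac{6SC\alpha'}{k^4}\ge4-3\alpha'\ge4-\tfrac32>0. \qedhere
\]
\end{proof}

The bound on $\alpha'$ has now been used twice. It keeps $|q|$ below $1$, so that there is length to add, and it keeps the negative curvature caused by the growth of $k$ below the positive curvature of the paraboloid profile $\rho=\sqrt v$.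

\section{The corrugation}\label{sec:corr}

\subsection*{Which errors the curvature tolerates}
Let $r\in(0,1]$. For a smooth function $\Phi(\psi,s,v)$, scalar or vector valued and $2\pi$-periodic in $\psi$ and $s$, we write
\[
[\Phi](s,v)=\Phi\left(\tfrac vr-2s,\,s,\,v\right),
\]
which is again $2\pi$-periodic in $s$. (The term $-2s$ is dictated by the two ends; see Remark~\ref{rem:parity}.) With $D=\partial_s-2\partial_\psi$, the chain rule gives
\begin{equation}\label{eq:chain}
\partial_s[\Phi]=[D\Phi],\qquad \partial_v[\Phi]=[\Phi_v]+r^{-1}[\Phi_\psi].
\end{equation}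
Each $v$-derivative costs a factor $r^{-1}$, and $s$-derivatives cost nothing. The curvature involves two derivatives of the metric, so it matters which ones. Brioschi's formula, in the coordinates $(v,s)$, is
\begin{equation}\label{eq:brioschi}
\begin{split}
K(EG-F^2)^2={}&\begin{vmatrix}-\frac12E_{ss}+F_{sv}-\frac12G_{vv}&\frac12E_v&F_v-\frac12E_s\\[2pt] F_s-\frac12G_v&E&F\\[2pt] \frac12G_s&F&G\end{vmatrix}\\
&-\begin{vmatrix}0&\frac12E_s&\frac12G_v\\[2pt] \frac12E_s&E&F\\[2pt] \frac12G_v&F&G\end{vmatrix}.
\end{split}
\end{equation}
Only $G$ is differentiated twice in $v$; $E_{vv}$, $E_{sv}$ and $F_{vv}$ do not occur. So oscillating terms are harmless if they have order $r^2$ in $E$ and $F$ and order $r^3$ in $G$.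

\begin{lemma}\label{lem:conv}
Let $I\subset(0,12)$ be a compact interval. Suppose that for $r\in(0,1]$ and $v\in I$
\begin{equation}\label{eq:form}
E=E_0+rE_1+r^2[E_2],\qquad F=rF_1+r^2[F_2],\qquad G=\rho^2+r^2G_2+r^3[G_3],
\end{equation}
where $E_1,F_1,G_2$ are smooth functions of $v$ alone, independent of $r$, and $E_2,F_2,G_3$ are polynomials in $r$ whose coefficients are smooth functions of $(\psi,v)$, $2\pi$-periodic in $\psi$. Then $EG-F^2\to E_0\rho^2$ and $K\to K_0$ uniformly as $r\to0$.
\end{lemma}

\begin{proof}
For $\Phi=E_2,F_2,G_3$, all derivatives of $\Phi$ are bounded for $v\in I$ uniformly in $r$, so \eqref{eq:chain} gives $\partial_s^i\partial_v^j[\Phi]=O(r^{-j})$. Hence, uniformly,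
\[
\begin{gathered}
E=E_0+O(r),\quad F=O(r),\quad G=\rho^2+O(r^2),\\
E_v=E_0'+O(r),\quad F_v=O(r),\quad G_v=(\rho^2)'+O(r^2),\quad E_s,F_s=O(r^2),\quad G_s=O(r^3),\\
E_{ss}=O(r^2),\quad F_{sv}=O(r),\quad G_{vv}=(\rho^2)''+O(r).
\end{gathered}
\]
Each of these quantities converges to the corresponding one for $g_0$, and the right side of \eqref{eq:brioschi} is a polynomial in them. So $K(EG-F^2)^2\to K_0(E_0\rho^2)^2$, and $E_0\rho^2$ is bounded below on $I$ by a positive constant.
\end{proof}

\subsection*{The spiral}
Try $f=\Gamma+r[W]$ with a vector valued $W(\psi,s,v)$. By \eqref{eq:chain}, $f_s=\rho T+r[DW]$ and $f_v=[\Gamma_v+W_\psi]+r[W_v]$. The leading term of $F$ is $\rho[\langle T,W_\psi\rangle]$, which vanishes if $W\perp T$. In that case, applying $D$ to $\langle T,W\rangle=0$ and using $DT=T_s=kN$, we find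
\begin{equation}\label{eq:TDW}
\langle T,DW\rangle=-k\langle N,W\rangle .
\end{equation}
This is the first variation of length: pushing a curve along its principal normal changes its speed to first order. The resulting term $-2rk\rho[\langle N,W\rangle]$ in $G$ would contribute a term of order $r^{-1}$ to $G_{vv}$. We therefore take $W$ orthogonal to the whole osculating plane, $W=\nu(w)$ with $w(\psi,v)\in\mathbb{C}$. By Lemma~\ref{lem:Gammav}, with $p:=iq$,
\[
\Gamma_v+W_\psi=-\tfrac{\rho'}kN+\nu(p+w_\psi).
\]
This has squared length $E_0$ exactly when $M=p+w_\psi$ is a loop in the unit circle, and $w$ is periodic exactly when $M$ has mean $p$. Here the fourth dimension is used. In $\mathbb{R}^3$ the complement of the osculating plane is a line, a continuous loop of unit vectors in it is constant, and its mean has length $1$. In a plane, every point $p$ of the open unit disc is such a mean, and a M\"obius transformation of the disc supplies the loop smoothly in $p$.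

For $\Phi(\psi,v)$ periodic in $\psi$ let $\operatorname{av}\Phi(v)=\frac1{2\pi}\int_0^{2\pi}\Phi\,d\psi$. If $\Phi$ is smooth and $\operatorname{av}\Phi=0$, then $\Phi$ has a unique $\psi$-primitive that is periodic with mean $0$, and it is smooth in $(\psi,v)$.

\begin{lemma}\label{lem:loop}
Let $z=e^{i\psi}$ and $M(\psi,v)=\dfrac{z+p}{1+\bar pz}$. Then $M$ is smooth, $|M|=1$ and $\operatorname{av}M=p$. Let $w$ be the periodic $\psi$-primitive of $M-p$ with mean $0$. Where $q=0$ we have $M=z$ and $w=-iz$.
\end{lemma}

\begin{proof}
Since $|p|\le\frac12$, the denominator does not vanish for $|z|<2$. For $|z|=1$ we have $\overline{1+\bar pz}=1+p\bar z=\bar z(z+p)$, so $|M|=1$. The function $z\mapsto(z+p)/(1+\bar pz)$ is holomorphic near the closed unit disc, so its mean over the unit circle is its value $p$ at $0$. Finally $\partial_\psi(-ie^{i\psi})=e^{i\psi}$.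
\end{proof}

From now on
\[
W=\nu(w),\qquad Z=\Gamma_v+W_\psi=-\tfrac{\rho'}kN+\nu(M),\qquad |Z|^2=E_0 .
\]

\subsection*{The second-order correction}
The map $\Gamma+r[W]$ still has oscillating terms of order $r$ in $E$ and $F$ and of order $r^2$ in $G$, one order too large in each case. We remove them by a term $r^2[Y]$, which enters $f_v$ at order $r$ through $Y_\psi$ and $f_s$ at order $r^2$. There are three conditions, and $Y$ has three components to meet them: a slide along $T$ corrects $F$; a push along $N$, the move forbidden at order $r$, corrects $G$; and a slide along $\nu(M)$, the direction of travel of the spiral, corrects $E$. The system is triangular when solved in this order.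

\begin{proposition}\label{prop:corr}
There are smooth functions $a,b,\sigma$ of $(\psi,v)$, $0<v<12$, $2\pi$-periodic in $\psi$ and independent of $r$, such that for
\begin{equation}\label{eq:f}
f=\Gamma+r[W]+r^2[Y],\qquad Y=aT+bN+\sigma\,\nu(M),
\end{equation}
the coefficients $E,F,G$ have the form \eqref{eq:form}. Moreover
\begin{align}
f&=\left(\sqrt v\,e^{is},\ re^{iv/r}\right) &&\text{for }0<v\le1,\label{eq:cap}\\
f&=\left(-re^{iv/r}e^{-is},\ \tfrac12\rho(v)e^{2is}\right) &&\text{for }9\le v<12.\label{eq:double}
\end{align}
\end{proposition}

\begin{proof}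
By \eqref{eq:chain},
\[
f_s=[\rho T+rDW+r^2DY],\qquad f_v=[Z+r(W_v+Y_\psi)+r^2Y_v].
\]
The vectors $T,N,W,Z,Y$ have the form $U_s\,\xi(\psi,v)$. This form is preserved by $\partial_\psi$, $\partial_v$ and, since $\partial_sU_s=U_s\operatorname{diag}(i,2i)$, by $D$. Inner products of such vectors do not depend on $s$. Hence each of $E,F,G$ is the bracket of a polynomial in $r$ whose coefficients are smooth periodic functions of $(\psi,v)$, and we only have to control the low-order coefficients.

\emph{The coefficient $F$.} The term of order $0$ is $\rho\langle T,Z\rangle=0$. Since $\langle T,Y\rangle=a$ and $T$ does not depend on $\psi$, we have $\langle T,Y_\psi\rangle=a_\psi$, so the term of order $r$ is $P+\rho a_\psi$ with $P=\langle DW,Z\rangle+\rho\langle T,W_v\rangle$. Let $a$ be the solution with mean $0$ of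
\[
\rho a_\psi=\operatorname{av}P-P .
\]
Then the term of order $r$ is $F_1=\operatorname{av}P$.

\emph{The coefficient $G$.} The term of order $0$ is $\rho^2$, and the term of order $r$ is $2\rho\langle T,DW\rangle=0$ by \eqref{eq:TDW}. Applying $D$ to $\langle T,Y\rangle=a$ gives $k\langle N,Y\rangle+\langle T,DY\rangle=-2a_\psi$, that is, $\langle T,DY\rangle=-2a_\psi-kb$. The term of order $r^2$ is therefore $|DW|^2-4\rho a_\psi-2\rho kb$. Since $k\ge1$, we can define $b$ by
\[
kb=-2a_\psi+\tfrac1{2\rho}\left(|DW|^2-\operatorname{av}|DW|^2\right),
\]
and the term becomes $G_2=\operatorname{av}|DW|^2$.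

\emph{The coefficient $E$.} The term of order $0$ is $|Z|^2=E_0$, and the term of order $r$ is $2\langle Z,W_v+Y_\psi\rangle$. Here $Y_\psi=a_\psi T+b_\psi N+\sigma_\psi\nu(M)+\sigma\nu(M_\psi)$. From $|M|=1$ we get $\langle\nu(M),\nu(M)\rangle=1$ and $\langle\nu(M),\nu(M_\psi)\rangle=0$, so $\langle Z,Y_\psi\rangle=-\frac{\rho'}kb_\psi+\sigma_\psi$. With $Q=\langle Z,W_v\rangle-\frac{\rho'}kb_\psi$, let $\sigma$ be the solution with mean $0$ of
\[
\sigma_\psi=\operatorname{av}Q-Q .
\]
Then the term of order $r$ is $E_1=2\operatorname{av}Q$. This proves \eqref{eq:form}.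

\emph{The ends.} In both end regions $q=0$ and $\alpha$ is constant, so $M=z$, $w=-iz$ and $W_v=0$. If in addition $\langle DW,Z\rangle$ and $|DW|^2$ do not depend on $\psi$, then the three defining equations give successively $a=0$, $b=0$, and $Q=0$, $\sigma=0$, so that $f=\Gamma+r[W]$.

For $v\le1$ we have $\nu_1=(0,ie^{2is})$ and $\nu_2=(0,-e^{2is})=i\nu_1$, so $\nu(\lambda)=\lambda\nu_1$ and $W=(0,e^{i(\psi+2s)})$. Then $DW=(2i-2i)W=0$, and $[W]=(0,e^{iv/r})$ gives \eqref{eq:cap}.

For $v\ge9$ we have $\nu_1=(-ie^{is},0)$, $\nu_2=(e^{is},0)=i\nu_1$ and $N=(0,-e^{2is})$. So $W=(-e^{i(\psi+s)},0)$, $DW=(i-2i)W=(ie^{i(\psi+s)},0)$ and $\nu(M)=(-ie^{i(\psi+s)},0)$. Thus $|DW|^2=1$ and $\langle DW,Z\rangle=-1$, and $[W]=(-e^{i(v/r-s)},0)$ gives \eqref{eq:double}.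
\end{proof}

Formula \eqref{eq:cap} is the spiral of Lemma~\ref{lem:spiral} with $(n,m)=(1,0)$. Up to exchanging the two coordinates and a sign, \eqref{eq:double} is the spiral with $(n,m)=(2,-1)$.

\section{The cap and the M\"obius band}\label{sec:closing}

Near the pole nothing remains to be done: in the chart $x=\sqrt v\,e^{is}$, formula \eqref{eq:cap} reads $f=(x,re^{i|x|^2/r})$, which is smooth at $x=0$. Near the equator we look for $f$ in the form $(B(v)e^{-is},A(v)e^{2is})$ with $B$ complex and $A$ real. Since $s\mapsto s+\pi$ changes the sign of $e^{-is}$ and fixes $e^{2is}$, the condition $f\circ\tau=f$ means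
\[
B(24-v)=-B(v),\qquad A(24-v)=A(v).
\]
In particular $B(12)=0$: the point $B(v)$, which in \eqref{eq:double} runs around the circle of radius $r$, must leave it and pass through the center, keeping unit speed so that the meridians keep their length.

\begin{remark}\label{rem:parity}
Had we used the phase $v/r+js$ with another integer $j$, the end formulas would be spirals with $m=j+2$ near the pole and $m=j+1$ near the equator. At the pole the parallels must shrink to a point, and $G=\rho^2+r^2m^2$ forces $m=0$, so $j=-2$. At the equator $m$ must be odd: for even $m$ a $\tau$-invariant map $(Be^{ims},Ae^{2is})$ has $A$ and $B$ symmetric about $12$, so $f_v=0$ on the equator. The two requirements are compatible because $-2+1$ is odd.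
\end{remark}

\begin{lemma}\label{lem:beta}
There are $x_0>0$ and a smooth odd curve $\beta:\mathbb{R}\to\mathbb{C}$ with $|\beta'|=1$, $|\beta|\le1$, and $\beta(x)=-e^{ix}$ for $x\le-x_0$.
\end{lemma}

\begin{proof}
Choose smooth functions $R,\vartheta$ on $[0,\infty)$ with $R(u)=u$ near $0$, $R'>0$ on $[0,1)$, $R=1$ for $u\ge1$, and $\vartheta=0$ on $[0,\frac13]$, $\vartheta'>0$ for $u>\frac13$, $\vartheta'=1$ for $u\ge1$. Put $\tilde\beta(u)=R(u)e^{-i\vartheta(u)}$ for $u\ge0$ and $\tilde\beta(-u)=-\tilde\beta(u)$. This curve equals $u$ near $0$, so it is smooth, and $|\tilde\beta'|^2=R'^2+R^2\vartheta'^2>0$ for $u\ge0$. The arclength measured from $0$ is an odd function of $u$ and equals $u$ plus a constant for $u\ge1$. So the reparametrization by arclength is odd and equals $e^{-i(x+c)}$ for $x\ge x_0$, with suitable $c$ and $x_0$. Multiplying by $e^{ic}$ gives an odd $\beta$ with $\beta(x)=e^{-ix}$ for $x\ge x_0$, hence $\beta(x)=-e^{ix}$ for $x\le-x_0$.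
\end{proof}

Let $r\le1$ and $rx_0<1$. For $9\le v\le15$ put
\begin{equation}\label{eq:band}
f=\left(B(v)e^{-is},\,A(v)e^{2is}\right),\quad B(v)=re^{12i/r}\beta\left(\tfrac{v-12}r\right),\quad A=\tfrac12\sqrt{\rho^2+r^2-|B|^2}.
\end{equation}
The choice of $A$ needs a word. Here $G=|B|^2+4A^2$. With $A=\rho/2$ we would have $G''(12)=2\rho(12)\rho''(12)+2|B'(12)|^2$, and the last term equals $2$; it has the wrong sign for concavity and does not become small with $r$. The function $A$ in \eqref{eq:band} absorbs the change of $|B|$ and keeps $G=\rho^2+r^2$ exactly.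

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{The global map.} Since $|B|\le r$, the function $A\ge\rho/2>0$ is smooth. For $9\le v\le12-rx_0$ we have $B=-re^{iv/r}$ and $A=\rho/2$, so \eqref{eq:band} agrees with \eqref{eq:double} on this interval, which contains $[9,11]$. Define $f$ by \eqref{eq:f} for $0<v\le11$ and by \eqref{eq:band} for $9\le v\le15$. As $\beta$ is odd and $\rho$ is symmetric, $B(24-v)=-B(v)$ and $A(24-v)=A(v)$, so $f\circ\tau=f$ on $9\le v\le15$. Hence $f(s,v):=f(s+\pi,24-v)$ extends $f$ consistently to $9\le v<24$. The map is smooth at the pole $v=0$, and by symmetry at $v=24$. So $f$ is a smooth map of $S^2$ with $f\circ\tau=f$, and it suffices to show that for small $r$ it is an immersion with $K>0$ on $0\le v\le12$.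

\emph{The cap $0\le v\le1$.} Here $f=(x,\kappa(|x|^2))$ with $\kappa(u)=re^{iu/r}$ and $|\kappa'|=1$. The induced metric $|dx|^2+(d|x|^2)^2$ is that of the paraboloid, the graph of $|x|^2$ in $\mathbb{R}^3$. So $f$ is an immersion, and the formula $K=\det(\operatorname{Hess}\varphi)/(1+|\nabla\varphi|^2)^2$ for the graph of a function $\varphi$ gives $K=4/(1+4v)^2>0$.

\emph{The transition $1\le v\le9$.} By Proposition~\ref{prop:corr} and Lemma~\ref{lem:conv}, $EG-F^2\to E_0\rho^2>0$ and $K\to K_0$ uniformly, and $K_0$ has a positive minimum on $[1,9]$ by Lemma~\ref{lem:K0}.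

\emph{The double spiral $9\le v\le12-rx_0$.} Here $f$ is given by \eqref{eq:double}. Lemma~\ref{lem:spiral}, applied with $(n,m)=(2,-1)$ on the fixed interval $I=[9,12]$, where $\rho''<0$ by \eqref{eq:rho}, shows that this formula defines an immersion with $K>0$ for small $r$.

\emph{The band $12-rx_0\le v\le12$.} From \eqref{eq:band}, $f_s=(-iBe^{-is},2iAe^{2is})$ and $f_v=(B'e^{-is},A'e^{2is})$ with $|B'|=1$. So
\[
E=1+A'^2,\qquad F=\operatorname{Im}(B\bar B'),\qquad G=\rho^2+r^2
\]
depend on $v$ only, and we estimate the bracket in \eqref{eq:rot}. All constants below are independent of $r$. We have $|B|\le r$, $|B'|=1$, and $B''=O(r^{-1})$ since $\beta''$ is bounded on $[-x_0,0]$. Because $\rho'(12)=0$ and the interval has length $rx_0$, also $\rho'=O(r)$; and $A\ge\rho/2$ and $G\ge\rho^2$ are bounded below. Differentiating $4A^2=\rho^2+r^2-|B|^2$ once and twice gives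
\[
\begin{aligned}
8AA'&=2\rho\rho'-2\operatorname{Re}(\bar BB')=O(r),\\
8A'^2+8AA''&=2(\rho\rho')'-2|B'|^2-2\operatorname{Re}(\bar BB'')=O(1),
\end{aligned}
\]
so $A'=O(r)$ and $A''=O(1)$. Also $F=O(r)$, $F'=\operatorname{Im}(B\bar B'')=O(1)$ and $G'=2\rho\rho'=O(r)$. Therefore
\[
\Delta=1+A'^2-\frac{F^2}G=1+O(r^2),\qquad \Delta'=2A'A''-\frac{2FF'}G+\frac{F^2G'}{G^2}=O(r).
\]
Finally $(\sqrt G)'=\rho\rho'/\sqrt G=O(r)$, and
\[
(\sqrt G)''=\frac{\rho'^2+\rho\rho''}{\sqrt G}-\frac{(\rho\rho')^2}{G^{3/2}}
\]
differs from $\rho''(12)<0$ by an amount tending to $0$ uniformly on the band. So $\Delta>0$ and the bracket in \eqref{eq:rot} is negative for small $r$.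

Thus for all sufficiently small $r>0$ the map $f$ is an immersion of $S^2$ with $K>0$ and $f\circ\tau=f$. It descends to an immersion of $S^2/\tau=\mathbb{RP}^2$ with $K>0$.
\end{proof}

\section{The normal Euler number}\label{sec:euler}

\subsection*{Definitions and tools}
Fix the standard orientation of $\mathbb{R}^4$. Let $\Sigma$ be a closed surface, not necessarily orientable, and $\phi:T\Sigma\to\mathbb{R}^4$ a continuous map that is linear and injective on each fiber; the main example is $\phi=dh$ for an immersion $h$. Let $\mathcal N_\phi$ be the plane bundle whose fiber at $x$ is the orthogonal complement of $\phi(T_x\Sigma)$, or equivalently the quotient $\mathbb{R}^4/\phi(T_x\Sigma)$. A local orientation of $\Sigma$ orients $\mathcal N_\phi$ by the rule that tangent plane followed by normal plane is positively oriented. An isolated zero of a section then has an index, the degree of the section on a small circle around the zero; at a transverse zero it is $\pm1$. Reversing the local orientation of $\Sigma$ reverses that of $\mathcal N_\phi$ as well, so the index is well defined. For a section with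 finitely many zeros the sum of the indices is an integer $e(\phi)$. As for the Euler number of an oriented plane bundle over an oriented surface, it does not depend on the section and does not change under a homotopy of $\phi$ through such maps. We put $e(h)=e(dh)$. By \eqref{eq:gauss},
\begin{equation}\label{eq:e0}
K>0\ \text{ everywhere}\quad\Longrightarrow\quad e(h)=0 .
\end{equation}
In the negative statements of Theorem~\ref{thm:compl} the curvature is used only through the nowhere vanishing field $H$. We use two theorems from differential topology.

\begin{theorem}[Whitney--Massey \cite{Massey}]\label{thm:WM}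
A closed connected nonorientable surface of Euler characteristic $\chi$ embedded in $\mathbb{R}^4$ has $e\in\{2\chi-4,2\chi,2\chi+4,\dots,4-2\chi\}$. In particular $e\equiv2\chi\pmod4$.
\end{theorem}

\begin{theorem}[Hirsch--Smale \cite{Hirsch}]\label{thm:HS}
Two immersions of a closed surface $\Sigma$ into $\mathbb{R}^4$ are regularly homotopic if their differentials are homotopic through fiberwise injective bundle maps $T\Sigma\to\mathbb{R}^4$.
\end{theorem}

\subsection*{Proof of Theorem~\ref{thm:compl}(a)}
For $n\le1$ there is no immersion of a surface. For $n=2$ an immersion is an open map, so the image of a closed surface would be a nonempty compact open subset of $\mathbb{R}^2$. For $n=3$ and $K>0$, the field $H$ trivializes the normal line bundle, and a unit normal field orients the tangent planes continuously; this excludes $\mathbb{RP}^2$. For $n\ge4$, compose the immersion of Theorem~\ref{thm:main} with $\mathbb{R}^4\subset\mathbb{R}^n$. For embeddings, $n\ge5$ is covered by the Veronese embedding of Example~\ref{ex:veronese}. For $n=4$, an embedded $\mathbb{RP}^2$ has $e\equiv2\pmod4$ by Theorem~\ref{thm:WM},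 which contradicts \eqref{eq:e0}. \qed

\subsection*{Proof of Theorem~\ref{thm:compl}(b)}
A regular homotopy is in particular a homotopy of the differentials, so it preserves $e$, and the condition $e(h)=0$ is necessary by \eqref{eq:e0}. Conversely, let $e(h)=0$ and let $f$ be the immersion of Theorem~\ref{thm:main}, so that $e(f)=0$. By Theorem~\ref{thm:HS} it suffices to show that $dh$ and $df$ are homotopic. The obstruction will be a single integer $m$, and we identify $\pm2m$ with $e(h)-e(f)$.

Fix a Riemannian metric on $\mathbb{RP}^2$. A fiberwise injective $\phi$ is homotopic to a fiberwise isometric map through $\phi\circ(\phi^*\phi)^{-t/2}$, $0\le t\le1$. Let $\phi_0,\phi_1$ be the isometric maps so obtained from $dh$ and $df$. They are sections of the bundle over $\mathbb{RP}^2$ whose fiber at $x$ consists of the linear isometric maps $T_x\mathbb{RP}^2\to\mathbb{R}^4$. An orthonormal basis of $T_x\mathbb{RP}^2$ identifies this fiber with the Stiefel manifold $V_{4,2}$ of orthonormal pairs in $\mathbb{R}^4$. View $\mathbb{R}^4$ as the quaternions, $S^3$ as the unit quaternions and $S^2$ as the unit imaginary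 quaternions. Left multiplication by $u\in S^3$ is an isometry, so $(u,y)\mapsto(u,uy)$ is a homeomorphism $S^3\times S^2\to V_{4,2}$ with inverse $(u,u')\mapsto(u,\bar uu')$. Hence $V_{4,2}$ is simply connected, and $\pi_2(V_{4,2})=\mathbb{Z}$ is generated by $y\mapsto(1,y)$.

Let $\mathbb{D}$ be a closed hemisphere, $\pi:\mathbb{D}\to\mathbb{RP}^2$ the quotient map, and $L=\pi(\partial \mathbb{D})$, a circle, with a base point $x_*$. Join $\phi_0(x_*)$ to $\phi_1(x_*)$ by a path in the fiber. Cut $L$ at $x_*$ and trivialize the bundle over the resulting interval; the two sections and the path, read at both ends, form a loop in $V_{4,2}$, and a disc bounded by this loop is a homotopy from $\phi_0|_L$ to $\phi_1|_L$. Now fix an oriented orthonormal frame of $\pi^*T\mathbb{RP}^2$ over $\mathbb{D}$, so that sections pull back to maps $\mathbb{D}\to V_{4,2}$. Since $\mathbb{D}\times[0,1]$ retracts onto $\mathbb{D}\times\{0\}\cup\partial\mathbb{D}\times[0,1]$, the homotopy of $\phi_0|_L$ extends to a homotopy of $\phi_0$; it descends to $\mathbb{RP}^2$ because $\pi$ is injective on the interior and the homotopy on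 $\partial\mathbb{D}$ comes from $L$. So we may assume $\phi_0=\phi_1$ over $L$. The two maps $\mathbb{D}\to V_{4,2}$ then agree on $\partial\mathbb{D}$ and glue to a map $\Phi$ from the sphere $\mathbb{D}\cup\overline{\mathbb{D}}$ to $V_{4,2}$, where the bar denotes reversed orientation. Let $m\in\mathbb{Z}$ be its class. If $m=0$, then $\Phi$ extends over the ball, the two maps are homotopic relative to $\partial\mathbb{D}$, and $\phi_0$, $\phi_1$ are homotopic sections.

Let $\xi$ be the plane bundle over $V_{4,2}$ whose fiber at $(u,u')$ is the orthogonal complement of $u,u'$, oriented so that $u,u'$ followed by the fiber is positive. Over $\mathbb{D}$, the bundle $\mathcal N_{\phi_j}$ with the orientation induced from $\mathbb{D}$ is the pullback of $\xi$. Over $L$ the bundles $\mathcal N_{\phi_0}$ and $\mathcal N_{\phi_1}$ coincide, and a plane bundle over a circle has a nowhere vanishing section. Extend one such section to sections of $\mathcal N_{\phi_0}$ and $\mathcal N_{\phi_1}$ with finitely many zeros; their index sums are $e(h)$ and $e(f)$. Together they form a section of $\Phi^*\xi$. On $\overline{\mathbb{D}}$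 the orientation of the base is reversed and that of the fiber is not, so the indices there change sign, and the Euler number of $\Phi^*\xi$ is $e(h)-e(f)$. This Euler number is the value of the Euler class of $\xi$ on $\Phi_*[S^2]$, hence a homomorphism $\pi_2(V_{4,2})\to\mathbb{Z}$. On the generator, the complement of $1$ and $y$ is $T_yS^2$, a bundle of Euler number $\pm2$. Thus $e(h)-e(f)=\pm2m$, and $e(h)=e(f)=0$ gives $m=0$. \qed

\subsection*{Proof of Theorem~\ref{thm:compl}(c)}
Let $h$ be self-transverse with $K>0$. Transverse double points are isolated, so by compactness their number $d$ is finite. We resolve them to obtain an embedded surface and compare Euler numbers.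

Let $P$ be a double point and $h_1,h_2:(\mathbb{C},0)\to(\mathbb{R}^4,P)$ local parametrizations of the two sheets. By transversality and the inverse function theorem, $(z_1,z_2)\mapsto h_1(z_1)+h_2(z_2)-P$ is a local diffeomorphism, and it maps the coordinate axes to the sheets. After replacing $z_2$ by $\bar z_2$ if necessary and rescaling, we obtain an orientation preserving chart in which the polydisc $|z_1|,|z_2|\le1$ meets the surface exactly in the discs $D_1=\{z_2=0\}$ and $D_2=\{z_1=0\}$; the polydiscs of different double points are disjoint. Let $\chi:[0,1]\to[0,1]$ be smooth, equal to $1$ on $[0,\frac12]$ and to $0$ near $1$. For small $\varepsilon>0$ replace $D_1\cup D_2$ by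
\[
\mathcal A=\left\{z_2=\tfrac{\varepsilon\chi(|z_1|)}{z_1},\ \sqrt\varepsilon\le|z_1|\le1\right\}\cup\left\{z_1=\tfrac{\varepsilon\chi(|z_2|)}{z_2},\ \sqrt\varepsilon\le|z_2|\le1\right\}.
\]
On the first piece $|z_2|\le\sqrt\varepsilon\le|z_1|$, and on the second the inequalities are reversed, so the pieces meet only along the circle $|z_1|=|z_2|=\sqrt\varepsilon$, near which both lie on the curve $z_1z_2=\varepsilon$. So $\mathcal A$ is a smooth embedded annulus that agrees with $D_1\cup D_2$ near the boundary. Doing this at all double points gives an embedded closed surface $\Sigma'$ with $\chi(\Sigma')=1-2d$, since $2d$ discs are replaced by $d$ annuli. It is connected and nonorientable, because $\mathbb{RP}^2$ with disjoint discs removed has these properties.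

The constant vector $(1,1)$ of the chart is transverse to $D_1$ and $D_2$, so it defines a section of $\mathcal N_{dh}$ without zeros over these discs. Extend it to a section with finitely many zeros over $\mathbb{RP}^2$; their index sum is $e(h)$. On $\Sigma'$ use the same section outside the polydiscs and the class of $(1,1)$ along each $\mathcal A$. Where $|z_1|\ge\frac12$, the annulus is a graph $z_2=\varphi(z_1)$ with $\|d\varphi\|<1$ for small $\varepsilon$, and $(1,1)$ is not tangent to it, since tangency means $d\varphi(1)=1$; the same holds with the coordinates exchanged where $|z_2|\ge\frac12$. The rest of $\mathcal A$ lies on the complex curve $z_1z_2=\varepsilon$. There the complex linear form $d(z_1z_2)$ identifies the normal bundle with $\mathbb{C}$, compatibly with the complex orientations, and takes $(1,1)$ to $z_1+z_2=z_1+\varepsilon/z_1$. This holomorphic function of $z_1$ has two simple zeros, $z_1=\pm i\sqrt\varepsilon$, each of index $+1$. Hence $e(\Sigma')=e(h)+2d=2d$ by \eqref{eq:e0}. By Theorem~\ref{thm:WM}, $e(\Sigma')\equiv2(1-2d)\equiv2\pmod4$. So $d$ is odd. \qed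

\subsection*{Proof of Theorem~\ref{thm:compl}(d)}
In local coordinates the Gauss equation reads $K=(\langle f_{11}^\perp,f_{22}^\perp\rangle-|f_{12}^\perp|^2)/(EG-F^2)$, where $\perp$ denotes the normal component of a second derivative. So $K$ depends continuously on the first and second derivatives of $f$, and on a compact surface being an immersion with $K>0$ is an open condition in the $C^2$ topology. Let $f$ be the even immersion of $S^2$ constructed above. Extending $f$ smoothly to a ball and applying the Weierstrass approximation theorem with derivatives, we find a polynomial map $\Pi:\mathbb{R}^3\to\mathbb{R}^4$ that is arbitrarily $C^2$-close to $f$ on $S^2$. Then $X\mapsto\Pi(-X)$ is equally close to $X\mapsto f(-X)=f(X)$, and so is the even polynomial map $\frac12(\Pi(X)+\Pi(-X))$. This proves the first statement.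

Let $(\mathcal M,g)$ be a Riemannian manifold of dimension at least $4$ and $x$ a point of a given open set. Embed $\mathbb{R}^4$ isometrically in $T_x\mathcal M$ as the span of the first four vectors of an orthonormal basis, and put $f_\varepsilon=\exp_x(\varepsilon f)$ with $f$ as in Theorem~\ref{thm:main}. For small $\varepsilon$ this is an immersion with image in the open set, since $\exp_x$ is a diffeomorphism near $0$. In normal coordinates $g_{ij}(0)=\delta_{ij}$, so
\[
\varepsilon^{-2}f_\varepsilon^*g=\sum_{i,j\le4}g_{ij}(\varepsilon f)\,df^i\,df^j\ \longrightarrow\ f^*\langle\cdot,\cdot\rangle\quad\text{in }C^\infty .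
\]
The curvature of a metric depends continuously on the metric in $C^2$, by \eqref{eq:brioschi}, and its sign does not change under scaling. Hence $f_\varepsilon^*g$ has positive curvature for small $\varepsilon$. \qed

\begin{thebibliography}{9}

\bibitem{Morse}
\emph{Classical and Modern Morse Theory},
\texttt{https://www.ime.usp.br/\allowbreak\textasciitilde{}piccione/\allowbreak Downloads/\allowbreak Mercuri\_Piccione\_Tausk(pdf).zip}

\bibitem{Hirsch}
M.~Hirsch, \emph{Immersions of manifolds}, Trans. AMS \textbf{93} (1959).

\bibitem{Massey}
W.~S.~Massey, \emph{Proof of a conjecture of Whitney}, Pacific J. Math. \textbf{31} (1969).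

\end{thebibliography}
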